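
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Self-affine tiling spaces that are homeomorphic\\ but not linearly equivalent}


\begin{abstract}
By a theorem of Kwapisz, if the tiling spaces of two self-similar aperiodic tilings of $\mathbb R^d$ are homeomorphic, then some homeomorphism between them conjugates the two translation actions up to a linear isomorphism of $\mathbb R^d$. We show that this fails for self-affine tilings in every dimension $d\ge 2$. For each integer $n\ge 6$ we construct a one-parameter family of self-affine aperiodic tilings of $\mathbb R^2$, all with expansion $\mathrm{diag}(n,n-2)$, whose tiling spaces are all homeomorphic but fall into uncountably many classes up to linear conjugacy of the translation actions. If $n$ and $n-2$ are both prime, we determine these classes exactly.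
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{prototile set} $\{Q_1,\dots,Q_N\}$ consists of compact sets in $\mathbb R^d$, each the closure of its interior, with connected interior; prototiles may carry labels, and then a translate of a prototile carries the same label. A \emph{tiling} of $\mathbb R^d$ is a collection of translates of prototiles (\emph{tiles}) whose union is $\mathbb R^d$ and whose interiors are pairwise disjoint; a \emph{patch} is a finite set of tiles. All tilings are assumed to have (translational) \emph{finite patch complexity} (FPC): for every $D>0$ there are, up to translation, only finitely many patches of diameter at most $D$. For $g\in\mathbb R^d$ we write $\mathcal T-g$ for the translated tiling. The \emph{tiling space}, or \emph{hull}, $X_{\mathcal T}$ is the closure of $\{\mathcal T-g:g\in\mathbb R^d\}$, among all tilings with the given prototile set, in the local topology: two tilings are close if, after small translations, they agree on a large ball about the origin. The group $\mathbb R^d$ acts on $X_{\mathcal T}$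 by translation.

A tiling $\mathcal T$ is \emph{repetitive} if for every patch $P\subset\mathcal T$ there is $R>0$ such that every ball of radius $R$ contains a translate of $P$ that is a patch of $\mathcal T$. It is \emph{aperiodic} if no tiling in $X_{\mathcal T}$ has a non-zero period, that is, if $\mathcal S\in X_{\mathcal T}$ and $\mathcal S-g=\mathcal S$ imply $g=0$.

Let $\phi$ be an expanding linear map of $\mathbb R^d$: all its eigenvalues have modulus greater than $1$. A \emph{tile-substitution} with expansion $\phi$ assigns to each prototile $Q_j$ a patch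
\[
\omega(Q_j)=\{v+Q_i:\ v\in\mathcal D_{ij},\ i=1,\dots,N\},\qquad \mathcal D_{ij}\subset\mathbb R^d\ \text{finite},
\]
whose tiles have disjoint interiors and union $\phi Q_j$. It extends to tiles by $\omega(x+Q_j)=\phi x+\omega(Q_j)$, and then to patches and tilings. It is \emph{primitive} if some power of its substitution matrix $(\#\mathcal D_{ij})_{i,j}$ has only positive entries. A \emph{self-affine tiling} with expansion $\phi$ is a repetitive tiling with FPC such that $\omega(\mathcal T)=\mathcal T$ for a primitive tile-substitution $\omega$ with expansion $\phi$. It is \emph{self-similar} if $\phi$ is a similitude, i.e.\ similar to a scalar multiple of an orthogonal transformation.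

Call two hulls $X,\tilde X$ of tilings of $\mathbb R^d$ \emph{linearly equivalent}, written $X\sim\tilde X$, if there are $A\in GL_d(\mathbb R)$ and a homeomorphism $h:X\to\tilde X$ with
\begin{equation}\label{eq:linear}
h(\mathcal S-g)=h(\mathcal S)-Ag\qquad(\mathcal S\in X,\ g\in\mathbb R^d).
\end{equation}
This is an equivalence relation. A homeomorphism of hulls has no reason to be of this kind. For instance, in dimension one we may change the lengths of the tiles according to their labels; stretching each tile linearly gives a homeomorphism of hulls that in general does not respect translations. But suppose that the tiling is self-similar before and after the change, for the same substitution on labels and the same expansion $\lambda$. Then the vector of tile lengths is, both times, a positive left eigenvector of the primitive substitution matrix. By the Perron--Frobenius theorem such a vector is unique up to a scalar, so the change of lengths is just a rescaling, and the hulls are linearly equivalent. The following theorem of J.~Kwapisz says that this is a general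 phenomenon.

\begin{theorem}[Kwapisz]\label{thm:kwapisz}
Let $\mathcal T_0$ and $\tilde{\mathcal T}_0$ be self-similar aperiodic tilings of $\mathbb R^d$, with hulls $X$ and $\tilde X$. If $X$ and $\tilde X$ are homeomorphic, then $X\sim\tilde X$.
\end{theorem}

The two expansions may be different here. The question posed in \cite{rigidity} is whether self-similarity can be weakened.

\begin{question}
Is the same true for self-affine aperiodic tilings, whose expansions need not be similitudes?
\end{question}

\subsection{Results}

The answer is no. Throughout, $n$ is an integer.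

\begin{theorem}\label{thm:main}
Let $n\ge6$, $m=n-2$, $\phi=\mathrm{diag}(n,m)$. There are self-affine aperiodic tilings $\mathcal T_t$ $(t\in\mathbb R)$ of $\mathbb R^2$ with expansion $\phi$ such that all the hulls $X_t:=X_{\mathcal T_t}$ are homeomorphic, while $X_0\not\sim X_t$ whenever $t$ is irrational.
\end{theorem}

\begin{theorem}\label{thm:alld}
For every $d\ge2$ and $n\ge6$ there are two self-affine aperiodic tilings of $\mathbb R^d$ with expansion $\mathrm{diag}(n,m,\dots,m)$, $m=n-2$, whose hulls are homeomorphic but not linearly equivalent.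
\end{theorem}

\begin{theorem}\label{thm:class}
Let $X_t$ be the hulls of the tilings $\mathcal T_t$ constructed in Section~\ref{sec:tilings} to prove Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(a)] For every $n\ge6$ the hulls $X_t$, $t\notin\mathbb Q$, fall into uncountably many linear equivalence classes.
\item[(b)] If $n$ and $m=n-2$ are both prime (for example $n=7$), then for all $s,t\in\mathbb R$
\[
X_s\sim X_t\iff s=\pm m^kt\ \text{ for some }k\in\mathbb Z .
\]
\end{enumerate}
\end{theorem}

For $d=1$ every expansion is a similitude, so Theorem~\ref{thm:kwapisz} applies; the statement fails exactly in the dimensions $d\ge2$. Since $\log n/\log(n-2)\to1$ as $n\to\infty$, no hypothesis of the form $\log|\lambda_{\max}|/\log|\lambda_{\min}|<1+\epsilon$, $\epsilon>0$, on the eigenvalues of largest and smallest modulus of the expansion can replace self-similarity.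

\subsection{Where the free parameter comes from}\label{ss:idea}

Return to the one-dimensional example. The Perron--Frobenius theorem left no freedom there because tile lengths must form an eigenvector for the expansion, and this is the leading eigenvalue. In the plane, a letter $c$ that labels the columns of a tiling can carry a displacement \emph{vector} $v(c)\in\mathbb R^2$ from its column to the next one. If the columns are arranged by a substitution $\sigma$ with $\sigma(c)=(\sigma(c)_0,\dots,\sigma(c)_{n-1})$, compatibility of these displacements with $\phi=\mathrm{diag}(n,m)$ means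
\[
\phi\,v(c)=v(\sigma(c)_0)+\dots+v(\sigma(c)_{n-1}) .
\]
So the horizontal components of $v$ form a left eigenvector of the matrix of $\sigma$ for the eigenvalue $n$, and the vertical components, unless they vanish, form one for the eigenvalue $m$. Our $\sigma$ acts on the letters $\pm1$, with $\sigma(c)$ consisting of $n-1$ letters $c$ and one letter $-c$. Its matrix $\bigl(\begin{smallmatrix}n-1&1\\1&n-1\end{smallmatrix}\bigr)$ has eigenvalues $n$ and $n-2=m$, with eigenvectors $(1,1)$ and $(1,-1)$. Hence, for columns of width $1$,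
\begin{equation}\label{eq:vc}
v(c)=(1,tc),\qquad t\in\mathbb R \text{ arbitrary}.
\end{equation}
The vertical expansion has been chosen equal to the \emph{second} eigenvalue of the horizontal substitution, and $t$ is free. If the expansion were the scalar $n$ instead, the vertical components would be equal for both letters, and the only freedom would be a linear shear of the whole tiling.

The tiling $\mathcal T_t$ is the image of a product tiling $\mathcal T_0$ by labeled unit squares under a shear $(x,y)\mapsto(x,y+tF(x))$, where $F$ is continuous and $F(nx)=mF(x)$. This shear commutes with $\phi$. It induces a homeomorphism of hulls. On the other hand, $F$ is unbounded but only of size $O(|x|^{\log m/\log n})=o(|x|)$, so $F$ does not stay within bounded distance of any linear function, and the shear with $t\ne0$ does not stay within bounded distance of any linear shear. That no other homeomorphism does better when $t$ is irrational will be detected by the eigenvalues of the translation action.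

\section{The case \texorpdfstring{$n=6$}{n=6} by hand}\label{sec:six}

Let $n=6$, $m=4$, $\phi=\mathrm{diag}(6,4)$, and write $\bar1$ for $-1$. Take
\[
\sigma(1)=1\,\bar1\,1\,1\,1\,1,\qquad \sigma(\bar1)=\bar1\,1\,\bar1\,\bar1\,\bar1\,\bar1 .
\]
Label the columns of the unit square lattice by a bi-infinite sequence $u$ fixed by $\sigma$ with $u_{-1}=u_0=1$. (The rows will be labeled too, in order to destroy vertical periods.) Let $S(0)=0$ and $S(l+1)-S(l)=u_l$. Since $u=1\bar11111\,|\,\bar11\bar1\bar1\bar1\bar1\,|\cdots$ to the right of the origin, the values of $S$ are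
\[
0,1,0,1,2,3,4,\ 3,4,3,2,1,0,\ \dots
\]
Each step $\pm1$ of the walk is replaced under $\sigma$ by six steps with total $\pm4$, so $S(6l)=4S(l)$.

Now slide column $l$ vertically by $tS(l)$. The lower left corners of the squares become the points $(l,tS(l)+j)$ with $l,j\in\mathbb Z$, and
\[
\phi\,(l,\,tS(l)+j)=(6l,\ tS(6l)+4j)
\]
is again such a corner: this is \eqref{eq:vc} at work. The edges do not match yet. The image under $\phi$ of a square in column $0$ is a $6\times4$ rectangle, whereas the $24$ squares that should replace it stand in columns of heights $0,t,0,t,2t,3t$. So we replace the horizontal edges by translates of the curve $y=tf(x)$, or of its reflection $y=-tf(x)$ in columns labeled $\bar1$. The function $f$ on $[0,1]$ should satisfy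
\[
f\bigl(\tfrac i6\bigr)=0,\ \tfrac14,\ 0,\ \tfrac14,\ \tfrac12,\ \tfrac34,\ 1\qquad(i=0,\dots,6),
\]
and between consecutive points its graph should be a copy of the graph of $\pm f$, scaled by $\frac16$ horizontally and by $\frac14$ vertically. This $f$ is the limit of the walk $S$ on $[0,6^N]$, interpolated linearly and rescaled by $6^{-N}$ and $4^{-N}$; see Figure~\ref{fig:tile}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.24cm,y=0.15cm]
\foreach \s in {0,4,8,12,16}
 \draw[shift={(0,\s)}] (0,0)--(1,1)--(2,0)--(3,1)--(4,2)--(5,3)--(6,4)--(7,3)--(8,4)--(9,3)--(10,2)--(11,1)--(12,0)--(13,1)--(14,0)--(15,1)--(16,2)--(17,3)--(18,4)--(19,5)--(20,4)--(21,5)--(22,6)--(23,7)--(24,8)--(25,9)--(26,8)--(27,9)--(28,10)--(29,11)--(30,12)--(31,13)--(32,12)--(33,13)--(34,14)--(35,15)--(36,16);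
\draw (0,0)--(0,16);
\draw (6,4)--(6,20);
\draw (12,0)--(12,16);
\draw (18,4)--(18,20);
\draw (24,8)--(24,24);
\draw (30,12)--(30,28);
\draw (36,16)--(36,32);
\node[below] at (3,0) {$1$};
\node[below] at (9,0) {$\bar1$};
\node[below] at (15,0) {$1$};
\node[below] at (21,0) {$1$};
\node[below] at (27,0) {$1$};
\node[below] at (33,0) {$1$};
\end{tikzpicture}
\caption{A prototile with column label $1$ for $n=6$, $m=4$, $t=1$, enlarged by $\phi^2=\mathrm{diag}(36,16)$, with its curved edges replaced by the walk $S$ on $0\le l\le36$ and a vertical translate (the two axes are drawn in different units). It is cut into $6$ columns and $4$ rows; the $24$ pieces approximate the tiles of its substitution, enlarged by $\phi$. Column labels are written below; in the column labeled $\bar1$ the pieces are sheared the other way.}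
\label{fig:tile}
\end{figure}

The spaces $X_0$ and $X_t$ are homeomorphic because the curved edges allow the shear to be carried out continuously. Why are they not linearly equivalent for irrational $t$? On $X_0$ there is the continuous function ``height modulo $1$ of the horizontal edges'', which rotates at unit speed under vertical translation and is invariant under horizontal translation. Suppose $X_t$ had such a function $\chi$, with $\chi(\mathcal S-g)=e^{2\pi i g_2}\chi(\mathcal S)$. In $\mathcal T_t$ the tiles with corners $(-1,-t)$ and $(0,0)$ have the same label, since $u_{-1}=u_0=1$. Substituting them $N$ times gives two large equal patches of $\mathcal T_t$ that differ by the translation $\phi^N(1,t)=(6^N,4^Nt)$. As $\chi$ is uniformly continuous, it must nearly agree at two tilings that agree on a large ball, so $e^{2\pi i4^Nt}\to1$. But whenever the distance of $4^Nt$ to $\mathbb Z$ is below $\frac18$, it is multiplied by $4$ at the next step, so it can stay small only if it is $0$. So $4^Nt\in\mathbb Z$ for some $N$, which is false for irrational $t$, for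 example $t=\sqrt2$.

A linear equivalence may turn the vertical direction into another one, so we have to consider all eigenvalues $(\kappa_1,\kappa_2)$. Then the numbers $a_N=\kappa_16^N+\kappa_2t4^N$ must tend to $0$ modulo $1$, and the different growth rates separate the two terms: $a_{N+1}-6a_N=-2\kappa_2t\,4^N$. This argument is carried out in Section~\ref{sec:eigen}.

\section{Conventions on the topology}\label{sec:conv}

For $0<\epsilon\le1$ call two tilings $\mathcal S,\mathcal S'$ \emph{$\epsilon$-close} if there are $v,v'$ with $|v|,|v'|<\epsilon/2$ such that $\mathcal S-v$ and $\mathcal S'-v'$ have the same tiles meeting the ball of radius $1/\epsilon$ about $0$. These relations form a base of a uniformity: if $\mathcal S-v,\mathcal S'-v'$ agree in this sense and $\mathcal S'-w',\mathcal S''-w''$ agree, both for $\epsilon/2$ in place of $\epsilon$, then $\mathcal S-(v+w')$ and $\mathcal S''-(w''+v')$ have the same tiles meeting the ball of radius $2/\epsilon-\epsilon/4\ge1/\epsilon$, and the translations have length less than $\epsilon/2$. The local topology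 is the topology of this uniformity.

If two tilings share a patch whose support contains the ball of radius $R$ about $0$, then they have the same tiles meeting any smaller concentric ball: a tile of either tiling that meets the smaller ball has interior points in the support of the patch, so its interior meets the interior of a tile of the patch, and the two tiles coincide.

The topology is Hausdorff on tilings with a fixed finite prototile set. Indeed, suppose $\mathcal S,\mathcal S'$ are $\epsilon$-close for every $\epsilon$, and let $T\in\mathcal S$. Then there are $\delta_k\to0$ with $T+\delta_k\in\mathcal S'$. As $\mathcal S'$ is locally finite, $\delta_k=0$ for large $k$, so $T\in\mathcal S'$. By symmetry $\mathcal S=\mathcal S'$.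

We use the following standard facts throughout. A continuous surjection $q$ from a compact space to a Hausdorff space is a quotient map: a map $r$ on the target is continuous as soon as $r\circ q$ is. A continuous bijection of compact Hausdorff spaces is a homeomorphism. A continuous map from a compact hull, or from a product of compact hulls, to a hull, to a product of hulls or to the circle $S^1$ is uniformly continuous with respect to closeness.

Further notation: $\mathbf e(x)=e^{2\pi i x}$; $\|x\|$ is the distance from $x\in\mathbb R$ to $\mathbb Z$; $\tau$ is the shift, $(\tau\alpha)_l=\alpha_{l+1}$. For $\alpha\in\{\pm1\}^{\mathbb Z}$ the \emph{walk} $S_\alpha:\mathbb Z\to\mathbb Z$ is given by $S_\alpha(0)=0$ and $S_\alpha(l+1)-S_\alpha(l)=\alpha_l$ for all $l\in\mathbb Z$. It satisfies the cocycle identity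
\begin{equation}\label{eq:cocycle}
S_\alpha(p+l)=S_\alpha(p)+S_{\tau^p\alpha}(l)\qquad(p,l\in\mathbb Z).
\end{equation}

\section{The sequences}\label{sec:seq}

For $k\ge4$ let $\varepsilon=(\varepsilon_0,\dots,\varepsilon_{k-1})=(1,-1,1,\dots,1)$ and
\[
\sigma_k(c)=(c\varepsilon_0,\dots,c\varepsilon_{k-1}),\qquad c\in\{1,-1\}.
\]
On bi-infinite sequences this means $\sigma_k(\alpha)_{kl+i}=\alpha_l\varepsilon_i$ for $0\le i<k$, and $\sigma_k\tau=\tau^k\sigma_k$. Put $b_i=\varepsilon_0+\dots+\varepsilon_{i-1}$, so that $b_0=0$ and $b_k=k-2$. Summing letters gives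
\begin{equation}\label{eq:walk}
S_{\sigma_k\alpha}(kl+i)=(k-2)\,S_\alpha(l)+\alpha_l\,b_i\qquad(l\in\mathbb Z,\ 0\le i\le k).
\end{equation}
Since $\sigma_k(c)$ begins and ends with $c$, there is a unique sequence $u^{(k)}$ with $u^{(k)}_{-1}=u^{(k)}_0=1$ and $\sigma_k(u^{(k)})=u^{(k)}$; its restriction to $[-k^N,k^N)$ is $\sigma_k^N(1)\sigma_k^N(1)$ for every $N$. Let $\Omega_k$ be its shift-orbit closure, i.e.\ the compact set of all sequences whose finite words all occur in $u^{(k)}$.

In the next lemma, (a) will give repetitivity and minimality, and (b) aperiodicity. Part (c) says that a substituted sequence can be desubstituted in only one way; it is needed only for Theorem~\ref{thm:class}.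

\begin{lemma}\label{lem:seq}
Let $k\ge4$, $\sigma=\sigma_k$, $u=u^{(k)}$, $\Omega=\Omega_k$.
\begin{enumerate}
\item[(a)] Every word of $u$ occurs in $u$ with bounded gaps. Hence it occurs in every $\alpha\in\Omega$, and every $\alpha\in\Omega$ has a dense shift orbit in $\Omega$. Moreover $-\Omega=\Omega$.
\item[(b)] No $\alpha\in\Omega$ is shift-periodic.
\item[(c)] $\sigma(\Omega)\subset\Omega$, and every element of $\Omega$ is $\tau^i\sigma(\alpha)$ for some $0\le i<k$ and $\alpha\in\Omega$. If $\alpha,\alpha'\in\Omega$ and $\sigma(\alpha')=\tau^K\sigma(\alpha)$ with $K\in\mathbb Z$, then $k\mid K$ and $\alpha'=\tau^{K/k}\alpha$.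
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A word $W$ of $u$ occurs in $\sigma^N(11)$ for some $N$. The word $11$ occurs in $\sigma(1)$ because $k\ge4$, and $1$ occurs in both $\sigma(1)$ and $\sigma(-1)$. So $W$ occurs in $\sigma^{N+2}(c)$ for $c=\pm1$. As $u=\sigma^{N+2}(u)$ is a concatenation of such blocks, every word of $u$ of length $2k^{N+2}$ contains a whole block and hence $W$. Words of any $\alpha\in\Omega$ are words of $u$, so $W$ occurs in $\alpha$ as well. Thus every word of an element of $\Omega$ occurs in $\alpha$, which means that the orbit of $\alpha$ is dense. Every word of $-u$ occurs in $\sigma^N((-1)(-1))$ for some $N$. Since $(-1)(-1)$ occurs in $\sigma(-1)$ and $-1$ occurs in $\sigma(1)$, it occurs in $\sigma^{N+2}(1)$ and so in $u$. Thus $-u\in\Omega$, hence $-\Omega\subset\Omega$, and equality follows by applying $-1$ once more.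

(b) By (a), $\alpha$ contains the word $\sigma^N(1)$, of length $k^N$ and letter sum $(k-2)^N$, for every $N$. Suppose $\tau^p\alpha=\alpha$ with $p\ge1$, and let $C$ be the sum over a period, $|C|\le p$. A word of $\alpha$ of length $L=qp+r$, $0\le r<p$, has a letter sum that differs from $qC$ by at most $r$, hence lies within $2p$ of $CL/p$. So
\[
\bigl|(k-2)^N-\tfrac Cp\,k^N\bigr|\le2p\qquad\text{for all }N.
\]
Dividing by $k^N$ and letting $N\to\infty$ gives $C=0$. Then $(k-2)^N\le2p$ for all $N$, which is impossible as $k-2\ge2$.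

(c) From $\sigma(\tau^qu)=\tau^{kq}u$ and continuity, $\sigma(\Omega)\subset\Omega$. The set $\bigcup_{0\le i<k}\tau^i\sigma(\Omega)$ is a closed subset of $\Omega$ and contains every $\tau^{kq+i}u=\tau^i\sigma(\tau^qu)$, so it is $\Omega$.

For a sequence $\beta$ let $R(\beta)$ be the set of residues $r$ modulo $k$ such that $\beta_l\ne\beta_{l+1}$ for all $l\equiv r$. We claim $R(\sigma(\alpha))=\{0,1\}$ for $\alpha\in\Omega$. The residues $0,1$ belong to it because $\varepsilon_0\ne\varepsilon_1$ and $\varepsilon_1\ne\varepsilon_2$. The residues $2,\dots,k-2$ do not, because there $\varepsilon_r=\varepsilon_{r+1}$. The residue $k-1$ does not: the two letters are $\sigma(\alpha)_{kl+k-1}=\alpha_l$ and $\sigma(\alpha)_{k(l+1)}=\alpha_{l+1}$, and $11$ occurs in $\alpha$ by (a).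

Since $R(\tau^K\sigma(\alpha))=\{-K,1-K\}$, the assumption $\sigma(\alpha')=\tau^K\sigma(\alpha)$ gives $\{0,1\}=\{-K,1-K\}$ modulo $k$. If $-K\equiv1$, then $1-K\equiv2\notin\{0,1\}$; so $-K\equiv0$. Then $\sigma(\alpha')=\sigma(\tau^{K/k}\alpha)$, and $\sigma$ is injective, as one sees from the first letters of the blocks.
\end{proof}

For $k=3$ the lemma fails: there $1\mapsto1\,\bar1\,1$, $\bar1\mapsto\bar1\,1\,\bar1$, and all words $\sigma_3^N(\pm1)$ alternate, so the orbit closure of a fixed sequence contains the periodic alternating sequence. We shall use $k=n$ for the columns and $k=m=n-2$ for the rows; this is why $n\ge6$.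

\emph{From now on} $n\ge6$, $m=n-2\ge4$, $\phi=\mathrm{diag}(n,m)$, $\sigma=\sigma_n$, $\theta=\sigma_m$, $u=u^{(n)}$, $w=u^{(m)}$, and $\varepsilon_i,b_i$ refer to $k=n$. In particular the factor $k-2$ in \eqref{eq:walk} for $\sigma$ is the vertical expansion $m$.

\section{The tilings}\label{sec:tilings}

\subsection{Interpolating the walk}

We extend the walks $S_\alpha$ to continuous functions on $\mathbb R$ that scale in the same way. There is a unique continuous $f:[0,1]\to\mathbb R$ with $f(0)=0$, $f(1)=1$ and
\begin{equation}\label{eq:f}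
m f(x)=b_i+\varepsilon_i f(nx-i)\qquad\text{for }x\in[\tfrac in,\tfrac{i+1}n],\ 0\le i<n .
\end{equation}
To see this, let $f\mapsto \mathcal Rf$ be defined on the complete metric space $\{f\in C[0,1]:f(0)=0,\ f(1)=1\}$, with the supremum distance, by dividing the right side of \eqref{eq:f} by $m$. The two definitions at $x=i/n$, $0<i<n$, agree, since $b_{i-1}+\varepsilon_{i-1}f(1)=b_i=b_i+\varepsilon_if(0)$; further $\mathcal Rf(0)=0$ and $\mathcal Rf(1)=b_n/m=1$. So $\mathcal R$ maps the space to itself, and it is a $\frac1m$-contraction. Its fixed point is $f$.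

For $\alpha\in\{\pm1\}^{\mathbb Z}$ put
\[
F_\alpha(l+x)=S_\alpha(l)+\alpha_lf(x)\qquad(l\in\mathbb Z,\ x\in[0,1]).
\]
This is well defined and continuous, $F_\alpha(l)=S_\alpha(l)$ for $l\in\mathbb Z$, and
\begin{equation}\label{eq:Fbound}
|F_\alpha(x)|\le|x|+1+\max|f| .
\end{equation}
Moreover
\begin{equation}\label{eq:F}
F_{\tau^p\alpha}(x)=F_\alpha(x+p)-S_\alpha(p)\quad(p\in\mathbb Z),\qquad F_{\sigma\alpha}(nx)=mF_\alpha(x).
\end{equation}
The first identity is \eqref{eq:cocycle}. For the second let $x=l+x'$ with $x'\in[\frac in,\frac{i+1}n]$. By \eqref{eq:walk} and \eqref{eq:f},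
\[
F_{\sigma\alpha}(nx)=S_{\sigma\alpha}(nl+i)+\alpha_l\varepsilon_if(nx'-i)=mS_\alpha(l)+\alpha_l\bigl(b_i+\varepsilon_if(nx'-i)\bigr)=mS_\alpha(l)+m\alpha_lf(x').
\]
In particular $F_u(nx)=mF_u(x)$, so $f(l/n^N)=S_u(l)/m^N$ for $0\le l\le n^N$: the function $f$ is the limit of the rescaled walk, as announced in Section~\ref{sec:six}.

\subsection{Prototiles and substitution}

Fix $t\in\mathbb R$. For $c,e\in\{\pm1\}$ let
\[
Q^t_{c,e}=\{(x,y):\ 0\le x\le1,\ tcf(x)\le y\le tcf(x)+1\}\quad\text{with label }(c,e).
\]
For given $t$ the shape depends only on $c$. It is the image of $[0,1]^2$ under a homeomorphism of $\mathbb R^2$ of the form $(x,y)\mapsto(x,y+G(x))$, so it is compact, the closure of its interior, with connected interior.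

For $x\in[i,i+1]$, equation \eqref{eq:f} gives $m\,tcf(x/n)=tcb_i+tc\varepsilon_if(x-i)$. Hence
\[
\phi Q^t_{c,e}=\bigl\{0\le x\le n,\ mtcf(\tfrac xn)\le y\le mtcf(\tfrac xn)+m\bigr\}
=\bigcup_{i=0}^{n-1}\bigcup_{j=0}^{m-1}\Bigl((i,\,tcb_i+j)+Q^t_{\sigma(c)_i,\theta(e)_j}\Bigr),
\]
with non-overlapping interiors. This defines a tile-substitution $\omega_t$ with expansion $\phi$. Both letters occur in every $\sigma(c)$ and in every $\theta(e)$, so all entries of its matrix are positive, and $\omega_t$ is primitive.

\subsection{The tilings \texorpdfstring{$\mathcal T_t$}{Tt}}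

For $\alpha\in\Omega_n$ and $\beta\in\Omega_m$ put
\[
\mathcal T_t(\alpha,\beta)=\bigl\{(l,\,tS_\alpha(l)+j)+Q^t_{\alpha_l,\beta_j}:\ l,j\in\mathbb Z\bigr\},\qquad \mathcal T_t:=\mathcal T_t(u,w).
\]
We refer to the displayed tile as the tile with index $(l,j)$. The homeomorphism $(x,y)\mapsto(x,y+tF_\alpha(x))$ of $\mathbb R^2$ maps $[l,l+1]\times[j,j+1]$ to it, so $\mathcal T_t(\alpha,\beta)$ is a tiling. By \eqref{eq:cocycle},
\begin{equation}\label{eq:shift}
\mathcal T_t(\alpha,\beta)-(l,\,tS_\alpha(l)+j)=\mathcal T_t(\tau^l\alpha,\tau^j\beta)\qquad(l,j\in\mathbb Z).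
\end{equation}

\begin{proposition}\label{prop:selfaffine}
$\mathcal T_t$ is a self-affine tiling with expansion $\phi$.
\end{proposition}

\begin{proof}
\emph{$\omega_t(\mathcal T_t)=\mathcal T_t$.} The tile with index $(l,j)$ is mapped to the tiles
\[
\bigl(nl+i,\ mtS_u(l)+tu_lb_i+mj+r\bigr)+Q^t_{\sigma(u_l)_i,\theta(w_j)_r}\qquad(0\le i<n,\ 0\le r<m).
\]
By \eqref{eq:walk}, $\sigma u=u$ and $\theta w=w$, these are $(nl+i,\,tS_u(nl+i)+mj+r)+Q^t_{u_{nl+i},w_{mj+r}}$, the tiles with indices $(nl+i,mj+r)$.

\emph{FPC.} Let the position of a tile be its lower left corner, which lies in the tile. The relative position of the tiles with indices $(l,j)$, $(l',j')$ is $\bigl(l'-l,\ t(S_u(l')-S_u(l))+j'-j\bigr)$. In a patch of bounded diameter, $l'-l$ is bounded, hence so is the integer $S_u(l')-S_u(l)$, hence so is $j'-j$. So only finitely many relative positions occur, and there are finitely many labels.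

\emph{Repetitivity.} A patch $P$ lies in the set of tiles with indices $|l|,|j|\le N$ for some $N$. By Lemma~\ref{lem:seq}(a) there is $L$ such that every interval of length $L$ contains an integer $p$ with $u_{p+l}=u_l$ for $|l|\le N$, and an integer $r$ with $w_{r+j}=w_j$ for $|j|\le N$. For such $p,r$ we have $S_u(p+l)=S_u(p)+S_u(l)$ for $|l|\le N$, so $P+(p,tS_u(p)+r)\subset\mathcal T_t$. Given $(x_0,y_0)$, choose first $p$ with $|p-x_0|\le L$ and then $r$ with $|r+tS_u(p)-y_0|\le L$. Hence all balls of some fixed radius contain a translate of $P$ that is a patch of $\mathcal T_t$.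
\end{proof}

\section{The hulls}\label{sec:hulls}

Write
\[
[\alpha,\beta;p]_t=\mathcal T_t(\alpha,\beta)-p,\qquad(\alpha,\beta,p)\in\Omega_n\times\Omega_m\times\mathbb R^2,
\]
so that $[\alpha,\beta;p]_t-g=[\alpha,\beta;p+g]_t$. The next lemma describes $X_t$ by these coordinates. All later maps between hulls will be written in them.

\begin{lemma}\label{lem:hull}
\begin{enumerate}
\item[(i)] The map $\Phi_t:(\alpha,\beta,p)\mapsto[\alpha,\beta;p]_t$ is continuous with image $X_t$, and already $\Phi_t(\Omega_n\times\Omega_m\times[0,1]^2)=X_t$. In particular $X_t$ is compact.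
\item[(ii)] $[\alpha,\beta;p]_t=[\alpha',\beta';p']_t$ if and only if, for some $l,j\in\mathbb Z$,
\begin{equation}\label{eq:rel}
\alpha'=\tau^l\alpha,\qquad\beta'=\tau^j\beta,\qquad p-p'=(l,\,tS_\alpha(l)+j).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\alpha,\alpha'$ and $\beta,\beta'$ agree on $[-N,N]$, then $\mathcal T_t(\alpha,\beta)$ and $\mathcal T_t(\alpha',\beta')$ share all tiles with indices $|l|,|j|\le N$. These cover $\{|x|\le N,\ |y-tF_\alpha(x)|\le N\}$, which by \eqref{eq:Fbound} contains a ball about $0$ whose radius tends to $\infty$ with $N$. So for bounded $p$ the tilings $[\alpha,\beta;p]_t$ and $[\alpha',\beta';p]_t$ agree on a large ball about $0$, and $[\alpha',\beta';p']_t$ is a small translate of the latter if $p'$ is near $p$. Hence $\Phi_t$ is continuous. Given $(\alpha,\beta,p)$, choose $l\in\mathbb Z$ with $p_1-l\in[0,1]$ and then $j\in\mathbb Z$ with $p_2-tS_\alpha(l)-j\in[0,1]$; by \eqref{eq:shift}, $[\alpha,\beta;p]_t=[\tau^l\alpha,\tau^j\beta;\,p-(l,tS_\alpha(l)+j)]_t$. So the image of $\Phi_t$ is already the image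 of the compact set $\Omega_n\times\Omega_m\times[0,1]^2$, hence closed. It is translation-invariant and contains $\mathcal T_t$, so it contains $X_t$. Conversely, every $(\alpha,\beta)$ is a limit of pairs $(\tau^{l_i}u,\tau^{j_i}w)$, and $\mathcal T_t(\tau^{l_i}u,\tau^{j_i}w)$ is a translate of $\mathcal T_t$ by \eqref{eq:shift}. So the image lies in $X_t$.

(ii) ``If'' is \eqref{eq:shift}. For ``only if'', the tiles of $[\alpha,\beta;p]_t$ project to the intervals $[i-p_1,i+1-p_1]$, $i\in\mathbb Z$, on the first axis, so $p_1-p_1'=:l\in\mathbb Z$. Replacing $(\alpha,\beta,p)$ by $(\tau^l\alpha,\beta,p-(l,tS_\alpha(l)))$, which does not change the tiling, we may assume $p_1=p_1'$. Then the first labels of the columns give $\alpha=\alpha'$. In the column with index $0$ the tiles stand at the positions $(-p_1,i-p_2)$, $i\in\mathbb Z$, so $p_2-p_2'=:j\in\mathbb Z$. Replacing $(\alpha,\beta,p)$ by $(\alpha,\tau^j\beta,p-(0,j))$ we may assume $p_2=p_2'$, and then the second labels give $\beta=\beta'$. Undoing the two replacements gives \eqref{eq:rel}.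
\end{proof}

\begin{proposition}\label{prop:aper}
$\mathcal T_t$ is aperiodic.
\end{proposition}

\begin{proof}
If $[\alpha,\beta;p+g]_t=[\alpha,\beta;p]_t$, then \eqref{eq:rel} gives $l,j$ with $\tau^l\alpha=\alpha$, $\tau^j\beta=\beta$ and $g=(l,tS_\alpha(l)+j)$. By Lemma~\ref{lem:seq}(b), $l=j=0$, so $g=0$.
\end{proof}

\begin{proposition}\label{prop:homeo}
For every $t$ the map
\begin{equation}\label{eq:ht}
h_t:X_0\to X_t,\qquad h_t\bigl([\alpha,\beta;p]_0\bigr)=[\alpha,\beta;\,(p_1,\,p_2+tF_\alpha(p_1))]_t,
\end{equation}
is a well-defined homeomorphism. In particular all $X_t$ are homeomorphic.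
\end{proposition}

\begin{proof}
The map $K_t(\alpha,\beta,p)=(\alpha,\beta,(p_1,p_2+tF_\alpha(p_1)))$ is a bijection of $\Omega_n\times\Omega_m\times\mathbb R^2$. It is continuous, because on a bounded interval $F_\alpha$ depends on finitely many letters of $\alpha$. We show that $K_t$ carries the relation \eqref{eq:rel} for parameter $0$ exactly onto the relation for parameter $t$. Let $\alpha'=\tau^l\alpha$ and $\beta'=\tau^j\beta$. By \eqref{eq:F}, $F_{\alpha'}(p_1')=F_\alpha(p_1'+l)-S_\alpha(l)$, so
\[
\bigl(p_2+tF_\alpha(p_1)\bigr)-\bigl(p_2'+tF_{\alpha'}(p_1')\bigr)=p_2-p_2'+t\bigl(F_\alpha(p_1)-F_\alpha(p_1'+l)\bigr)+tS_\alpha(l).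
\]
Both relations require $p_1=p_1'+l$. In that case the middle term vanishes, and the left side is $tS_\alpha(l)+j$ if and only if $p_2-p_2'=j$. This is the claim. So $h_t$ is a well-defined bijection. By Lemma~\ref{lem:hull}(i), $\Phi_0$ restricted to $\Omega_n\times\Omega_m\times[0,1]^2$ is a quotient map onto $X_0$, and $h_t\circ\Phi_0=\Phi_t\circ K_t$ is continuous. Hence $h_t$ is continuous, and it is a homeomorphism.
\end{proof}

\subsection*{One-dimensional hulls}

We shall also need the corresponding tilings of the line. Let $k\ge4$. For $\alpha\in\Omega_k$ let $T(\alpha)$ be the tiling of $\mathbb R$ by the intervals $[l,l+1]$ labeled $\alpha_l$, and let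
\[
[\alpha;p]=T(\alpha)-p,\qquad \Xi_k=\{[\alpha;p]:\alpha\in\Omega_k,\ p\in\mathbb R\}.
\]
The tiling $T(u^{(k)})$ is fixed by the tile-substitution with expansion $k$ that replaces the interval labeled $c$ by $k$ unit intervals labeled by $\sigma_k(c)$.

\begin{lemma}\label{lem:line}
$\Xi_k$ is the compact hull of $T(u^{(k)})$, the map $(\alpha,p)\mapsto[\alpha;p]$ from $\Omega_k\times[0,1]$ to $\Xi_k$ is a quotient map, and
\begin{equation}\label{eq:rel1}
[\alpha;p]=[\alpha';p']\iff \alpha'=\tau^l\alpha,\ p-p'=l\ \text{ for some }l\in\mathbb Z .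
\end{equation}
The translation flow on $\Xi_k$ is free and minimal (every orbit is dense), and $\Xi_k$ is connected.
\end{lemma}

\begin{proof}
If $\alpha,\alpha'$ agree on $[-N,N]$, then $T(\alpha),T(\alpha')$ agree on $[-N,N+1]$; so $(\alpha,p)\mapsto[\alpha;p]$ is continuous. Since $T(\alpha)-l=T(\tau^l\alpha)$, its image $\Xi_k$ is already the image of $\Omega_k\times[0,1]$, hence compact, and the map on this compact set is a quotient map. $\Xi_k$ is closed, translation-invariant and contains $T(u^{(k)})$, and each $T(\alpha)$ is a limit of tilings $T(\tau^{l_i}u^{(k)})$; so $\Xi_k$ is the hull. In \eqref{eq:rel1}, ``$\Leftarrow$'' is clear; for ``$\Rightarrow$'' the endpoints of tiles give $p-p'=l\in\mathbb Z$ and then the labels give $\alpha'=\tau^l\alpha$. If $[\alpha;p+g]=[\alpha;p]$, then $g=l$ and $\tau^l\alpha=\alpha$, so $g=0$ by Lemma~\ref{lem:seq}(b). The orbit of $[\alpha;p]$ contains all $T(\tau^l\alpha)$, so by Lemma~\ref{lem:seq}(a) its closure contains all $T(\alpha')$ and thus $\Xi_k$. As the closure of an orbit, $\Xi_k$ is connected.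
\end{proof}

\section{Eigenvalues, and the proof of Theorem \ref{thm:main}}\label{sec:eigen}

For a hull $X$ of a tiling of $\mathbb R^d$ let $E(X)\subset\mathbb R^d$ be the group of its (continuous) \emph{eigenvalues}: those $\kappa$ for which there is a continuous $\chi:X\to S^1$ with
\[
\chi(\mathcal S-g)=\mathbf e(\langle\kappa,g\rangle)\,\chi(\mathcal S)\qquad(\mathcal S\in X,\ g\in\mathbb R^d).
\]
If $h:X\to\tilde X$ satisfies \eqref{eq:linear} and $\chi$ is an eigenfunction on $\tilde X$ for $\kappa$, then $\chi\circ h$ is one on $X$ for $A^T\kappa$. Applying this also to $h^{-1}$, we get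
\begin{equation}\label{eq:E}
A^TE(\tilde X)=E(X).
\end{equation}
In particular, whether $E(X)$ spans $\mathbb R^d$ is an invariant of linear equivalence. We now compute enough of $E(X_t)$. The first lemma is the tool announced in Section~\ref{sec:six}.

\begin{lemma}\label{lem:return}
Let $\mathcal T=\omega(\mathcal T)$ for a tile-substitution $\omega$ with expansion $\phi$, with compact hull. If $T_*$ and $T_*+g$ are tiles of $\mathcal T$ that are translates of the same prototile, and $\kappa\in E(X_{\mathcal T})$, then $\|\langle\kappa,\phi^Ng\rangle\|\to0$ as $N\to\infty$.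
\end{lemma}

\begin{proof}
Let $p$ be an interior point of $T_*$. Both $\omega^N(T_*)$ and $\omega^N(T_*+g)=\omega^N(T_*)+\phi^Ng$ are patches of $\mathcal T$. So $\mathcal T-\phi^Np$ and $\mathcal T-\phi^N(p+g)$ share the patch $\omega^N(T_*)-\phi^Np$. Its support $\phi^N(T_*-p)$ contains balls about $0$ of radius tending to $\infty$, because $\phi$ is expanding. If $\chi$ is an eigenfunction for $\kappa$, uniform continuity gives
\[
|1-\mathbf e(\langle\kappa,\phi^Ng\rangle)|=|\chi(\mathcal T-\phi^Np)-\chi(\mathcal T-\phi^N(p+g))|\to0.\qedhere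
\]
\end{proof}

\begin{lemma}\label{lem:arith}
\begin{enumerate}
\item[(a)] Let $k\ge2$ be an integer and $x\in\mathbb R$. If $\|k^Nx\|\to0$ as $N\to\infty$, then $x\in\mathbb Z[1/k]$.
\item[(b)] Let $\kappa_1,\kappa_2,t\in\mathbb R$. If $\|\kappa_2m^N\|\to0$ and $\|\kappa_1n^N+\kappa_2t\,m^N\|\to0$, then $\kappa_2\in\mathbb Z[1/m]$ and $2\kappa_2t\in\mathbb Z[1/m]$. If moreover $t\notin\mathbb Q$, then $\kappa_2=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\|y\|<\frac1{2k}$, then $\|ky\|=k\|y\|$. Let $\|k^Nx\|<\frac1{2k}$ for all $N\ge N_0$. Then $\|k^{N_0+j}x\|=k^j\|k^{N_0}x\|$ for all $j\ge0$, and boundedness forces $\|k^{N_0}x\|=0$.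

(b) The first claim, $\kappa_2\in\mathbb Z[1/m]$, is (a). Put $a_N=\kappa_1n^N+\kappa_2t\,m^N$. To eliminate $\kappa_1$, note that $\|a_{N+1}-na_N\|\to0$ and $a_{N+1}-na_N=(m-n)\kappa_2t\,m^N=-2\kappa_2t\,m^N$. By (a), $2\kappa_2t\in\mathbb Z[1/m]$. So $\kappa_2$ and $2\kappa_2t$ are both rational, and if $\kappa_2\ne0$, then $t\in\mathbb Q$.
\end{proof}

\begin{lemma}\label{lem:EXt}
If $\kappa\in E(X_t)$, then $\kappa_2\in\mathbb Z[1/m]$ and $2\kappa_2t\in\mathbb Z[1/m]$. If $t\notin\mathbb Q$, then $E(X_t)\subset\mathbb R\times\{0\}$.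
\end{lemma}

\begin{proof}
Since $w_{-1}=w_0$, the tiles of $\mathcal T_t$ with indices $(0,-1)$ and $(0,0)$ are translates of the same prototile and differ by $(0,1)$. Since $u_{-1}=u_0=1$ and $S_u(-1)=-1$, the tiles with indices $(-1,0)$ and $(0,0)$ are translates of the same prototile and differ by $(1,t)$. By Lemma~\ref{lem:return}, $\|\kappa_2m^N\|\to0$ and $\|\kappa_1n^N+\kappa_2tm^N\|\to0$. Apply Lemma~\ref{lem:arith}(b).
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
The $\mathcal T_t$ are self-affine aperiodic tilings with expansion $\phi$ and homeomorphic hulls, by Propositions~\ref{prop:selfaffine}, \ref{prop:aper} and~\ref{prop:homeo}. By \eqref{eq:rel} with $t=0$, the functions $[\alpha,\beta;p]_0\mapsto\mathbf e(p_1)$ and $[\alpha,\beta;p]_0\mapsto\mathbf e(p_2)$ are well defined on $X_0$. They are continuous because $\Phi_0$ restricted to $\Omega_n\times\Omega_m\times[0,1]^2$ is a quotient map, and they are eigenfunctions for $(1,0)$ and $(0,1)$. So $E(X_0)$ spans $\mathbb R^2$. For $t\notin\mathbb Q$, $E(X_t)$ does not span $\mathbb R^2$ by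 Lemma~\ref{lem:EXt}. By \eqref{eq:E}, $X_0\not\sim X_t$.
\end{proof}

\begin{remark}\label{rem:rational}
If $t=a/b$ is rational with $a,b\in\mathbb Z$, $b\ge1$, then $\mathbf e(p_1)$ and $\mathbf e(bp_2)$ are well defined on $X_t$ by \eqref{eq:rel}, so $E(X_t)$ spans $\mathbb R^2$. The spanning test then does not separate $X_t$ from $X_0$. If $n$ and $m$ are both prime, Theorem~\ref{thm:class}(b) separates them for every $t\ne0$.
\end{remark}

\section{All dimensions: proof of Theorem \ref{thm:alld}}

The case $d=2$ is Theorem~\ref{thm:main}. For $d\ge3$ we multiply $\mathcal T_t$ by $d-2$ copies of the tiling $T(w)$ of the line, whose expansion is $m$. Let $\mathcal T^{(d)}_t$ consist of the tiles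
\[
\bigl((l,tS_u(l)+j)+Q^t_{u_l,w_j}\bigr)\times\prod_{i=1}^{d-2}[q_i,q_i+1]\quad\text{with label }(u_l,w_j,w_{q_1},\dots,w_{q_{d-2}}),
\]
for $l,j,q_i\in\mathbb Z$.

\emph{It is self-affine.} The prototiles are products of compact sets, each the closure of its connected interior, so they have the same properties. The product of $\omega_t$ with $d-2$ copies of the tile-substitution fixing $T(w)$ has expansion $\phi^{(d)}=\mathrm{diag}(n,m,\dots,m)$ and fixes $\mathcal T_t^{(d)}$. Its matrix is a Kronecker product of positive matrices, hence positive. In a patch of bounded diameter the relative positions in each factor take finitely many values, which gives FPC. For repetitivity, a patch lies in the set of tiles with $|l|,|j|,|q_i|\le N$ for some $N$. As in Section~\ref{sec:tilings} one chooses $p$, then $r$, and independently in each remaining coordinate a recurrence of the word $w_{-N}\cdots w_N$, all within bounded distance of prescribed values.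

\emph{The hull.} Consider the map from $X_t\times\Xi_m^{d-2}$ to tilings of $\mathbb R^d$ that sends $(\mathcal S,\zeta_1,\dots,\zeta_{d-2})$ to the product tiling. It is continuous, equivariant for $\mathbb R^2\times\mathbb R^{d-2}=\mathbb R^d$, and injective, since the factors are recovered by projecting tiles and labels. The domain is compact, and the orbit of $(\mathcal T_t,T(w),\dots,T(w))$ is dense in it. So the map is an equivariant homeomorphism onto the hull $X_t^{(d)}$ of $\mathcal T_t^{(d)}$. The action is free on each factor by Proposition~\ref{prop:aper} and Lemma~\ref{lem:line}, hence free on the product. Thus $\mathcal T_t^{(d)}$ is a self-affine aperiodic tiling, and by Proposition~\ref{prop:homeo} the homeomorphism type of $X_t^{(d)}\cong X_t\times\Xi_m^{d-2}$ does not depend on $t$.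

\emph{Non-equivalence.} The eigenfunctions $\mathbf e(p_1),\mathbf e(p_2)$ on $X_0$ and the eigenfunction $[\beta;p]\mapsto\mathbf e(p)$ on each factor $\Xi_m$ show that $E(X_0^{(d)})$ contains the standard basis of $\mathbb R^d$. Now let $t\notin\mathbb Q$ and $\kappa\in E(X_t^{(d)})$. As in the proof of Lemma~\ref{lem:EXt}, with all $q_i=0$, there are pairs of translates of the same prototile that differ by $(0,1,0,\dots,0)$ and by $(1,t,0,\dots,0)$. Lemma~\ref{lem:return} gives $\|\kappa_2m^N\|\to0$ and $\|\kappa_1n^N+\kappa_2tm^N\|\to0$, so $\kappa_2=0$ by Lemma~\ref{lem:arith}(b). Hence $E(X_t^{(d)})$ does not span $\mathbb R^d$, and $X_0^{(d)}\not\sim X_t^{(d)}$ by \eqref{eq:E}. \qed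

\section{Classification: proof of Theorem \ref{thm:class}}\label{sec:class}

The spanning test distinguishes rational from irrational parameters at best. To compare two irrational parameters we look at how $h_t$ distorts translations. In the coordinates of $X_0$, a horizontal translation in $X_t$ is accompanied by a vertical drift $-tF$. A linear equivalence $X_s\sim X_t$ will force the drifts $sF$ and $tF$, suitably rescaled, to differ by a bounded function, and the growth of $F$ then ties $s$ to $t$.

\subsection{More on the one-dimensional hulls}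

We continue Lemma~\ref{lem:line}. The \emph{phase} $\pi:\Xi_k\to\mathbb R/\mathbb Z$, $\pi([\alpha;p])=p\bmod1$, is well defined by \eqref{eq:rel1} and continuous; the endpoints of the tiles of $\zeta\in\Xi_k$ are the points of $-\pi(\zeta)+\mathbb Z$.

\begin{lemma}\label{lem:hatsigma}
The map $\hat\sigma_k:\Xi_k\to\Xi_k$, $[\alpha;p]\mapsto[\sigma_k\alpha;kp]$, is a well-defined homeomorphism with $\hat\sigma_k(\xi-x)=\hat\sigma_k(\xi)-kx$. Moreover $E(\Xi_k)=\mathbb Z[1/k]$.
\end{lemma}

\begin{proof}
If $\alpha'=\tau^l\alpha$ and $p=p'+l$, then $\sigma_k\alpha'=\tau^{kl}\sigma_k\alpha$ and $kp=kp'+kl$; so $\hat\sigma_k$ is well defined. It is continuous by the quotient property. If $\sigma_k\alpha'=\tau^K\sigma_k\alpha$ and $kp=kp'+K$, then Lemma~\ref{lem:seq}(c) gives $K=kl$ and $\alpha'=\tau^l\alpha$, so $p=p'+l$; hence $\hat\sigma_k$ is injective. It is surjective because every element of $\Omega_k$ is $\tau^i\sigma_k\alpha$ with $\alpha\in\Omega_k$, and $[\tau^i\sigma_k\alpha;p]=[\sigma_k\alpha;p+i]$. So $\hat\sigma_k$ is a homeomorphism, and the equivariance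 is clear from the formula.

The intervals $[-1,0]$ and $[0,1]$ of $T(u^{(k)})$ have the same label, so by Lemmas~\ref{lem:return} and~\ref{lem:arith}(a), $E(\Xi_k)\subset\mathbb Z[1/k]$. Conversely, $\mathbf e(\pi)$ is an eigenfunction for $1$, and if $\chi$ is one for $\kappa$, then $\chi\circ\hat\sigma_k^{-1}$ is one for $\kappa/k$.
\end{proof}

\begin{lemma}\label{lem:aut}
Let $0<\delta<\frac14$, and let $\rho:\Xi_m\to\Xi_m$ be a homeomorphism that commutes with the flow and is such that $\zeta$ and $\rho(\zeta)$ are $\delta$-close for all $\zeta$. Then there is $r$ with $|r|<\delta$ and $\rho(\zeta)=\zeta-r$ for all $\zeta$.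
\end{lemma}

\begin{proof}
The function $\pi\circ\rho-\pi$ is continuous and flow-invariant, so by minimality it is a constant in $\mathbb R/\mathbb Z$; let $r\in(-\frac12,\frac12]$ represent it. Given $\zeta$, choose $|v|,|v'|<\delta/2$ such that $\zeta-v$ and $\rho(\zeta)-v'$ have the same tiles meeting $[-1,1]$; this is possible since $1/\delta>1$. Comparing endpoints of tiles, $\pi(\zeta)+v\equiv\pi(\rho(\zeta))+v'$, so $v-v'\equiv r$ modulo $1$. As $|v-v'|<\delta<\frac14$ and $|r|\le\frac12$, we get $v-v'=r$; in particular $|r|<\delta$. Hence $(\zeta-r)-v'=\zeta-v$ and $\rho(\zeta)-v'$ have the same tiles meeting $[-1,1]$. So $\zeta-r$ and $\rho(\zeta)$ have the same tiles meeting $[-1+v',1+v']$, in particular the same tiles containing $0$. The number $r$ does not depend on $\zeta$. Applying this to $\zeta-x$, and using $\rho(\zeta-x)=\rho(\zeta)-x$, we see that $\zeta-r$ and $\rho(\zeta)$ have the same tiles containing $x$, for every $x\in\mathbb R$. So they are equal.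
\end{proof}

\subsection{The drift}

Comparing \eqref{eq:rel} for $t=0$ with \eqref{eq:rel1}, we see that $[\alpha,\beta;p]_0\mapsto([\alpha;p_1],[\beta;p_2])$ is a well-defined bijection $X_0\to\Xi_n\times\Xi_m$. It is continuous by the quotient property, hence a homeomorphism, and we identify the two spaces. For $\xi=[\alpha;p]\in\Xi_n$ put
\[
F_\xi(x)=F_\alpha(p+x)-F_\alpha(p),
\]
which is well defined by \eqref{eq:F} and \eqref{eq:rel1}. Let $(\xi,\zeta)=[\alpha,\beta;p]_0$ and $g\in\mathbb R^2$. By \eqref{eq:ht},
\[
h_t(\xi,\zeta)-g=[\alpha,\beta;(p_1+g_1,\ p_2+g_2+tF_\alpha(p_1))]_t=h_t\bigl([\alpha,\beta;(p_1+g_1,q)]_0\bigr),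
\]
where $q+tF_\alpha(p_1+g_1)=p_2+g_2+tF_\alpha(p_1)$, i.e.\ $q=p_2+g_2-tF_\xi(g_1)$. Therefore
\begin{equation}\label{eq:drift}
h_t(\xi,\zeta)-g=h_t\bigl(\xi-g_1,\ \zeta-(g_2-tF_\xi(g_1))\bigr).
\end{equation}

The size of the drift is measured by
\[
M(L)=\sup\{|F_\xi(x)|:\ \xi\in\Xi_n,\ |x|\le L\},\qquad L>0.
\]
Writing $\xi=[\alpha;p]$ with $p\in[0,1]$, we see from \eqref{eq:Fbound} that $M(L)<\infty$. By \eqref{eq:F}, $F_{\hat\sigma_n\xi}(nx)=mF_\xi(x)$. Since $\hat\sigma_n$ is onto,
\begin{equation}\label{eq:M}
M(nL)=m\,M(L),\qquad M(1)\ge|F_\alpha(1)-F_\alpha(0)|=1 .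
\end{equation}
As $M$ is nondecreasing, $M(L)\to\infty$ and $M(L)=O(L^{\log m/\log n})=o(L)$ as $L\to\infty$.

\subsection{The form of a linear equivalence}

\begin{proposition}\label{prop:form}
Let $h:X_s\to X_t$ be a homeomorphism with $h(\mathcal S-g)=h(\mathcal S)-Ag$, $A\in GL_2(\mathbb R)$. Assume either \textup{(i)} $s,t\notin\mathbb Q$, or \textup{(ii)} $n$ is prime. Then $A=\mathrm{diag}(\lambda,\mu)$ with $\lambda$ a unit of $\mathbb Z[1/n]$ and $\mu$ a unit of $\mathbb Z[1/m]$, and
\begin{equation}\label{eq:growth}
|\mu|\,|s|\,M(L)=|t|\,M(|\lambda|L)+O(1)\qquad(L\to\infty).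
\end{equation}
\end{proposition}

\begin{proof}
\emph{Step 1: $A$ preserves the vertical direction.} This means that $A^Te_1$, the first row of $A$, is a multiple of $e_1=(1,0)$. The map $[\alpha,\beta;p]_t\mapsto[\alpha;p_1]$ from $X_t$ to $\Xi_n$ is well defined by \eqref{eq:rel}, continuous, and equivariant over $g\mapsto g_1$. Pulling back the eigenfunctions of Lemma~\ref{lem:hatsigma}, we get $(\kappa_1,0)\in E(X_t)$ for all $\kappa_1\in\mathbb Z[1/n]$.

In case (i), $A^Te_1\in E(X_s)\subset\mathbb R\times\{0\}$ by \eqref{eq:E} and Lemma~\ref{lem:EXt}.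

In case (ii), $s$ may be rational and $E(X_s)$ may span $\mathbb R^2$ (Remark~\ref{rem:rational}), so we single out the horizontal eigenvalues by a divisibility property. For a subgroup $E$ of $\mathbb R^2$ let $D(E)$ be the set of $\kappa\in E$ with $n^{-N}\kappa\in E$ for all $N\ge0$. Then $e_1\in D(E(X_t))$, so $A^Te_1\in D(E(X_s))$ by \eqref{eq:E}. Let $\kappa\in D(E(X_s))$. By Lemma~\ref{lem:EXt}, $\kappa_2n^{-N}\in\mathbb Z[1/m]$ for all $N$. Writing $\kappa_2=b/m^i$ with $b\in\mathbb Z$, we find that $n^N$ divides $b$ times a power of $m$. As $n$ is prime and does not divide $m$ (because $0<m<n$), $n^N\mid b$ for all $N$, so $\kappa_2=0$.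

In both cases $A=\bigl(\begin{smallmatrix}\lambda&0\\\gamma&\mu\end{smallmatrix}\bigr)$ with $\lambda\mu\ne0$.

\emph{Step 2: fibered form.} Let $\bar h=h_t^{-1}\,h\,h_s:\Xi_n\times\Xi_m\to\Xi_n\times\Xi_m$. By \eqref{eq:drift} with $g_1=0$, the translation by $(0,g_2)$, in $X_s$ as well as in $X_t$, corresponds to $(\xi,\zeta)\mapsto(\xi,\zeta-g_2)$. By minimality of $\Xi_m$, the closures of vertical orbits correspond to the sets $\{\xi\}\times\Xi_m$. As $Ae_2=\mu e_2$, $h$ maps closures of vertical orbits onto closures of vertical orbits. So $\bar h$ and $\bar h^{-1}$ permute the sets $\{\xi\}\times\Xi_m$, and hence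
\[
\bar h(\xi,\zeta)=(\bar h_1(\xi),k_\xi(\zeta)),
\]
with $\bar h_1$ a homeomorphism of $\Xi_n$ and each $k_\xi$ a homeomorphism of $\Xi_m$. By \eqref{eq:drift}, the equivariance of $h$ reads
\[
\bar h\bigl(\xi-g_1,\ \zeta-(g_2-sF_\xi(g_1))\bigr)=\bigl(\bar h_1(\xi)-\lambda g_1,\ k_\xi(\zeta)-(\gamma g_1+\mu g_2-tF_{\bar h_1\xi}(\lambda g_1))\bigr).
\]
The first components give $\bar h_1(\xi-x)=\bar h_1(\xi)-\lambda x$. The second components with $g_1=0$ give $k_\xi(\zeta-y)=k_\xi(\zeta)-\mu y$. With $g_2=sF_\xi(g_1)$ they give
\begin{equation}\label{eq:psi}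
k_{\xi-g_1}(\zeta)=k_\xi(\zeta)-\psi(\xi,g_1),\qquad \psi(\xi,g_1)=\gamma g_1+\mu sF_\xi(g_1)-tF_{\bar h_1\xi}(\lambda g_1).
\end{equation}
By \eqref{eq:E} for $\bar h_1$ and for $k_\xi$, together with Lemma~\ref{lem:hatsigma}, $\lambda\mathbb Z[1/n]=\mathbb Z[1/n]$ and $\mu\mathbb Z[1/m]=\mathbb Z[1/m]$. So $\lambda$ and $\mu$ are units as claimed.

\emph{Step 3: $\psi$ is bounded.} By \eqref{eq:psi}, along an orbit of $\Xi_n$ the fiber maps $k_\xi$ differ by translations of $\Xi_m$, and $\psi$ records these translations. We show that all fiber maps differ by translations that depend continuously on $\xi$; compactness then bounds $\psi$.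

For $\xi,\xi'\in\Xi_n$ the homeomorphism $k_{\xi'}k_\xi^{-1}$ of $\Xi_m$ commutes with the flow, because $k_\xi^{-1}(\zeta-y)=k_\xi^{-1}(\zeta)-y/\mu$. Let $0<\delta<\frac14$. By uniform continuity of $\bar h$ there is $\eta=\eta(\delta)\in(0,1]$ such that, if $\xi,\xi'$ are $\eta$-close, then $k_\xi(\zeta')$ and $k_{\xi'}(\zeta')$ are $\delta$-close for all $\zeta'\in\Xi_m$. Putting $\zeta'=k_\xi^{-1}(\zeta)$ and applying Lemma~\ref{lem:aut} to $k_{\xi'}k_\xi^{-1}$, we obtain
\begin{equation}\label{eq:local}
\xi,\xi'\ \eta(\delta)\text{-close}\ \Longrightarrow\ k_{\xi'}=k_\xi-r(\xi,\xi')\ \text{ for some }|r(\xi,\xi')|<\delta .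
\end{equation}
Fix $\xi_0\in\Xi_n$ and one value of $\delta$. By \eqref{eq:local}, the set of $\xi$ with $k_\xi=k_{\xi_0}-r$ for some $r\in\mathbb R$ contains with any point all points $\eta$-close to it, and so does its complement. So it is open and closed, and it is not empty. Since $\Xi_n$ is connected, it is all of $\Xi_n$. Hence $k_\xi=k_{\xi_0}-r(\xi)$ for all $\xi$, and $r(\xi)$ is unique because the flow on $\Xi_m$ is free. By \eqref{eq:local}, now for arbitrary $\delta\in(0,\frac14)$, and uniqueness, $|r(\xi')-r(\xi)|<\delta$ whenever $\xi,\xi'$ are $\eta(\delta)$-close. So $r$ is continuous on the compact space $\Xi_n$, hence bounded. By \eqref{eq:psi} and freeness,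
\[
\psi(\xi,g_1)=r(\xi-g_1)-r(\xi),
\]
which is bounded in $(\xi,g_1)$.

\emph{Step 4: growth.} Since $F_\xi(x)=o(|x|)$ as $|x|\to\infty$, uniformly in $\xi$, boundedness of $\psi$ forces $\gamma=0$. Then
\[
\mu sF_\xi(x)=tF_{\bar h_1\xi}(\lambda x)+O(1)\qquad\text{uniformly in }\xi\in\Xi_n,\ x\in\mathbb R.
\]
Taking suprema of absolute values over $\xi\in\Xi_n$ and $|x|\le L$, and using that $\bar h_1$ is onto, we obtain \eqref{eq:growth}.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:class}(a)]
Let $s,t\notin\mathbb Q$ and $X_s\sim X_t$. By Proposition~\ref{prop:form}(i) and $M(L)\to\infty$,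
\[
\left|\frac st\right|=\lim_{L\to\infty}\frac{M(|\lambda|L)}{|\mu|\,M(L)} .
\]
So $|s/t|$ is determined by the pair $(\lambda,\mu)$, which ranges over a countable set. Hence the irrational parameters in a given equivalence class form a countable set, and there are uncountably many classes.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:class}(b)]
\emph{Only if.} Let $X_s\sim X_t$. Since $n$ and $m$ are prime, the units in Proposition~\ref{prop:form}(ii) satisfy $|\lambda|=n^l$ and $|\mu|=m^j$ with $l,j\in\mathbb Z$. By \eqref{eq:M}, $M(n^lL)=m^lM(L)$. So \eqref{eq:growth} reads $m^j|s|M(L)=m^l|t|M(L)+O(1)$, and $M(L)\to\infty$ yields $|s|=m^{l-j}|t|$.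

\emph{If.} This direction holds for every $n\ge6$. It suffices to show $X_t\sim X_{-t}$ and $X_t\sim X_{t/m}$ for all $t$; composing these equivalences and their inverses gives $X_t\sim X_{\pm m^kt}$ for all $k\in\mathbb Z$.

\emph{(1) $X_t\sim X_{-t}$: exchange the letters of the columns.} By Lemma~\ref{lem:seq}(a), $-\Omega_n=\Omega_n$; further $S_{-\alpha}=-S_\alpha$ and $\tau^l(-\alpha)=-\tau^l\alpha$. Since $tS_\alpha(l)=-tS_{-\alpha}(l)$, the bijection $(\alpha,\beta,p)\mapsto(-\alpha,\beta,p)$ carries the relation \eqref{eq:rel} for $t$ exactly onto the one for $-t$. So $[\alpha,\beta;p]_t\mapsto[-\alpha,\beta;p]_{-t}$ is a well-defined bijection $X_t\to X_{-t}$. It is continuous by the quotient property of $\Phi_t$ on $\Omega_n\times\Omega_m\times[0,1]^2$, hence a homeomorphism, and it commutes with translations.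

\emph{(2) $X_t\sim X_{t/m}$: substitute in the horizontal direction only.} Consider
\[
H:X_t\to X_{t/m},\qquad H\bigl([\alpha,\beta;p]_t\bigr)=[\sigma\alpha,\beta;(np_1,p_2)]_{t/m}.
\]
\begin{itemize}
\item \emph{Well defined.} If $\alpha'=\tau^l\alpha$, $\beta'=\tau^j\beta$ and $p-p'=(l,tS_\alpha(l)+j)$, then $\sigma\alpha'=\tau^{nl}\sigma\alpha$, and $(np_1,p_2)-(np_1',p_2')=(nl,\frac tmS_{\sigma\alpha}(nl)+j)$, because $S_{\sigma\alpha}(nl)=mS_\alpha(l)$ by \eqref{eq:walk}.
\item \emph{Injective.} Suppose the images of $[\alpha,\beta;p]_t$ and $[\alpha',\beta';p']_t$ agree. Then for some $K,j\in\mathbb Z$ we have $\sigma\alpha'=\tau^K\sigma\alpha$, $\beta'=\tau^j\beta$ and $(np_1,p_2)-(np_1',p_2')=(K,\frac tmS_{\sigma\alpha}(K)+j)$. By Lemma~\ref{lem:seq}(c), $K=nl$ and $\alpha'=\tau^l\alpha$. So $p-p'=(l,tS_\alpha(l)+j)$, and the two tilings agree.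
\item \emph{Surjective.} Each element of $\Omega_n$ is $\tau^i\sigma\alpha$ with $\alpha\in\Omega_n$ (Lemma~\ref{lem:seq}(c)), and by \eqref{eq:shift} $\mathcal T_{t/m}(\tau^i\sigma\alpha,\beta)$ is a translate of $\mathcal T_{t/m}(\sigma\alpha,\beta)$. All translates of the latter are in the image of $H$.
\item \emph{Continuous}, by the quotient property of $\Phi_t$.
\end{itemize}
So $H$ is a homeomorphism, and $H(\mathcal S-g)=H(\mathcal S)-\mathrm{diag}(n,1)\,g$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{rigidity}
\emph{Some Aspects Of Rigidity For Self-Affine Tilings},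
\url{http://math.tsukuba.ac.jp/ant/Sympo/tile11_abst/Solomyak.pdf}.
\end{thebibliography}

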